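\title{Subgroups of $\mathrm{Sym}(\omega)$ with well-ordered overgroups: an independence result}

\begin{abstract}
Under a hypothesis $F_\lambda$ on free products, the symmetric group of an infinite cardinal $\lambda$ has a subgroup $G$ whose proper overgroups are well-ordered by inclusion in order type $2^\lambda$. We show that this conclusion is not a theorem of ZFC: in the iterated perfect set model no such $G$ exists for $\lambda=\omega$. The proof uses only the axiom $\mathrm{CPA}_{\mathrm{cube}}$, which holds in that model and includes $2^\omega=\omega_2$. From it we derive a dichotomy: every subgroup $G$ of $\mathrm{Sym}(\omega)$ either lies in a proper subgroup over which $\mathrm{Sym}(\omega)$ is finitely generated, or generates $\mathrm{Sym}(\omega)$ together with at most $\omega_1$ further permutations.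
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Overgroups of a subgroup}
Let $\Gamma$ be a group. We write $H<\Gamma$ for ``$H$ is a proper subgroup of $\Gamma$'', and for $G<\Gamma$ we consider the set
\[
\mathbb L(G)=\{H : G\le H<\Gamma\}
\]
of proper overgroups of $G$, ordered by inclusion. The subgroup $G$ is contained in a maximal subgroup of $\Gamma$ exactly when $\mathbb L(G)$ has a maximal element. Zorn's lemma provides one unless some chain in $\mathbb L(G)$ has union $\Gamma$. The most transparent way for this to happen is that $\mathbb L(G)$ is itself such a chain.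

\begin{lemma}\label{lem:chain}
If $\mathbb L(G)$ is linearly ordered and has no largest element, then $\bigcup\mathbb L(G)=\Gamma$ and $G$ is contained in no maximal subgroup of $\Gamma$.
\end{lemma}

\begin{proof}
The union of a chain of subgroups is a subgroup; if $\bigcup\mathbb L(G)$ were proper, it would be the largest element of $\mathbb L(G)$. A maximal subgroup containing $G$ belongs to $\mathbb L(G)$ and is comparable with every member, so it would also be the largest element.
\end{proof}

For example, let $\Gamma$ be the group of complex roots of unity of $p$-power order and $G=1$. The proper subgroups are the cyclic groups of order $1,p,p^2,\dots$, so $\mathbb L(G)$ is well-ordered in type $\omega$.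

Now let $\lambda$ be an infinite cardinal and $\Gamma=\mathrm{Sym}(\lambda)$, the group of all permutations of $\lambda$. Which order types can $\mathbb L(G)$ have? If $\mathbb L(G)=\{H_\alpha:\alpha<\delta\}$ is well-ordered in limit type $\delta$, then choosing an element of each $H_{\alpha+1}\setminus H_\alpha$ gives $|\delta|\le|\mathrm{Sym}(\lambda)|=2^\lambda$. So $2^\lambda$ is the largest cardinal that could occur. At the other end, type $\omega$ is impossible for $\lambda=\omega$: by a theorem of Macpherson and Neumann \cite{MN}, $\mathrm{Sym}(\omega)$ is not the union of a countable chain of proper subgroups.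

\subsection*{The problem}
We recall the setting of \cite{MS}. For a permutation $\pi$ of $\lambda$ let $\mathrm{Mov}(\pi)=\{\alpha:\pi(\alpha)\ne\alpha\}$. Let $\mathrm{Sym}_{<\lambda}(\lambda)$ be the normal subgroup of all $\pi$ with $|\mathrm{Mov}(\pi)|<\lambda$, and let $S(\lambda)=\mathrm{Sym}(\lambda)/\mathrm{Sym}_{<\lambda}(\lambda)$. Consider the hypothesis
\begin{itemize}
\item[$(F_\lambda)$] if $U<S(\lambda)$ is a subgroup with $|U|<2^\lambda$, then there is an element of infinite order $\pi\in S(\lambda)\setminus U$ such that $\langle U,\pi\rangle$ is the free product $U*\langle\pi\rangle$.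
\end{itemize}
It is known that $F_\lambda$ is consistent with but independent of ZFC, and that the following holds.

\begin{theorem}\label{thm:F}
Assume $F_\lambda$. There is a subgroup $G<\mathrm{Sym}(\lambda)$ such that $\mathbb L(G)$ is well-ordered by inclusion in order type $2^\lambda$. In particular, $G$ is not contained in a maximal subgroup of $\mathrm{Sym}(\lambda)$.
\end{theorem}

The problem, taken from \cite{MS}, is whether the hypothesis can be removed:
\begin{quote}
Does ZFC prove that for every infinite cardinal $\lambda$ there is $G<\mathrm{Sym}(\lambda)$ such that $\mathbb L(G)$ is well-ordered by inclusion in order type $2^\lambda$?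
\end{quote}
The conclusion does not mention free products, and $F_\lambda$ has the shape of a tool for a recursion of length $2^\lambda$, so one may hope that a cleverer construction does without it. There is also a reason for doubt. If $2^\lambda$ is regular and $\mathbb L(G)$ has type $2^\lambda$, then any set of fewer than $2^\lambda$ permutations lies in one member of the chain, so $\mathrm{Sym}(\lambda)$ is not generated by $G$ and fewer than $2^\lambda$ elements. In a universe where $2^\omega=\omega_2$ but the reals are covered by $\omega_1$ well-behaved compact sets, $\omega_1$ permutations should go a long way, and a group $G$ that resists them all should be so tame that it fits into a maximal subgroup. We show that this is what happens.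

\subsection*{The axiom and the results}
From now on $S=\mathrm{Sym}(\omega)$. A subset of a topological space $X$ is called \emph{perfect} if it is homeomorphic to the Cantor space $2^\omega$, and $\mathrm{Perf}(X)$ is the set of perfect subsets of $X$. A \emph{perfect cube} is a product $C=\prod_{i<\omega}C_i\subseteq(2^\omega)^\omega$ with all $C_i\in\mathrm{Perf}(2^\omega)$, and a \emph{subcube} of $C$ is a perfect cube $C'\subseteq C$. Let $X$ be a Polish space, that is, a separable completely metrizable space. A family $\mathcal E\subseteq\mathrm{Perf}(X)$ is \emph{cube-dense} if for every perfect cube $C$ and every continuous injection $f:C\to X$ there is a subcube $C'\subseteq C$ with $f[C']\in\mathcal E$.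

\begin{definition}\label{def:CPA}
$\mathrm{CPA}_{\mathrm{cube}}$ is the statement: $2^\omega=\omega_2$, and for every Polish space $X$ and every cube-dense $\mathcal E\subseteq\mathrm{Perf}(X)$ there is $\mathcal E_0\subseteq\mathcal E$ with $|\mathcal E_0|\le\omega_1$ and $|X\setminus\bigcup\mathcal E_0|\le\omega_1$.
\end{definition}

Ciesielski and Pawlikowski \cite{CP1,CP2} proved that $\mathrm{CPA}_{\mathrm{cube}}$ holds in the iterated perfect set (Sacks) model; hence it is consistent relative to ZFC. Apart from classical facts, this is the only external input for the solution of the problem, and the reader needs no forcing.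

\begin{theorem}\label{thm:main}
Assume $\mathrm{CPA}_{\mathrm{cube}}$. There is no $G<S$ such that $\mathbb L(G)$ is well-ordered by inclusion in order type $2^\omega$.
\end{theorem}

So the answer to the problem is negative: if ZFC is consistent, it does not prove the conclusion of Theorem~\ref{thm:F}, already for $\lambda=\omega$. Together with the consistency of $F_\omega$, this shows that the conclusion of Theorem~\ref{thm:F} for $\lambda=\omega$ is independent of ZFC. Theorem~\ref{thm:main} follows from a dichotomy for arbitrary subgroups.

\begin{theorem}\label{thm:dich}
Assume $\mathrm{CPA}_{\mathrm{cube}}$. For every subgroup $G\le S$ at least one of the following holds.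
\begin{itemize}
\item[(A)] There are a proper subgroup $K<S$ with $G\le K$ and a finite set $F\subseteq S$ with $\langle K,F\rangle=S$.
\item[(B)] There is $T\subseteq S$ with $|T|\le\omega_1$ and $\langle G,T\rangle=S$.
\end{itemize}
\end{theorem}

With the theorem of Macpherson and Neumann the dichotomy gives more precise information.

\begin{corollary}\label{cor:more}
Assume $\mathrm{CPA}_{\mathrm{cube}}$.
\begin{enumerate}
\item If $S=\bigcup_{\alpha<\omega_2}H_\alpha$ is an increasing union of proper subgroups, then every $H_\alpha$ is contained in a maximal subgroup of $S$.
\item If $G<S$ is not contained in a maximal subgroup, then $S=\langle G,T\rangle$ for some $T$ with $|T|=\omega_1$, and for no countable $T$.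
\item If $G<S$ and $\mathbb L(G)$ is linearly ordered by inclusion, then it has a largest element or its cofinality is exactly $\omega_1<2^\omega$. In particular, its order type is never an ordinal of cofinality $2^\omega$.
\end{enumerate}
\end{corollary}

We do not decide whether, in the iterated perfect set model, there are proper subgroups of $S$ that are contained in no maximal subgroup.

\subsection*{Plan of the proof}
Section~\ref{sec:cons} derives Theorem~\ref{thm:main} and Corollary~\ref{cor:more} from Theorem~\ref{thm:dich}. To prove Theorem~\ref{thm:dich} we fix a collection $M$ of $\omega_1$ ``known'' objects, among them $G$ (Section~\ref{sec:M}), and ask whether $M$ can guess every element of $G$ on an infinite part of every infinite set that it knows. The permutations that can be guessed form a proper subgroup $\mathfrak B(M)$ over which $S$ is finitely generated (Section~\ref{sec:B}), so a positive answer gives (A). If the answer is negative, the axiom produces a cube of permutations that is full of elements of $G$ and whose members disagree with each other everywhere. From such a cube we extract one permutation $a$ whose conjugates under $G$ realize every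 element of a product of finite symmetric groups (Section~\ref{sec:cube}); the tool is a partition lemma for products of perfect sets (Section~\ref{sec:part}). That such an $a$ leads to (B) is pure group theory, and we treat it first (Section~\ref{sec:code}), since it shows what the later constructions aim at.

\subsection*{Conventions}
Permutations act on the left. For $Z\subseteq\omega$, $\mathrm{Sym}(Z)$ is the group of elements of $S$ that are the identity off $Z$. The set of infinite subsets of $D$ is $[D]^\omega$, the restriction of a function $h$ to $D$ is $h{\restriction}D$, and $2^{<\omega}$ is the tree of finite $0$-$1$ sequences. We use repeatedly that an injection from a co-infinite subset of a countably infinite set $W$ onto a co-infinite subset of $W$ extends to a permutation of $W$.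

\section{Consequences of the dichotomy}\label{sec:cons}

Alternative (A) is the situation in which Zorn's lemma works.

\begin{lemma}\label{lem:zorn}
If \textup{(A)} holds for $G$, then $G$ is contained in a maximal subgroup of $S$.
\end{lemma}

\begin{proof}
Consider the subgroups $H\ge K$ with $F\not\subseteq H$. The group $K$ is one of them, since $K\ne S=\langle K,F\rangle$. As $F$ is finite, the union of a chain of such subgroups does not contain $F$. By Zorn's lemma there is a maximal such $H$. It is proper, and every subgroup properly above $H$ contains $K\cup F$, hence equals $S$.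
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:dich}]
Suppose that $\mathbb L(G)=\{H_\alpha:\alpha<\omega_2\}$ in increasing order. There is no largest element, so by Lemma~\ref{lem:chain} the chain has union $S$ and $G$ lies in no maximal subgroup. By Lemma~\ref{lem:zorn}, (A) fails. Let $T$ be as in (B). Each $t\in T$ lies in some $H_\alpha$; since $|T|\le\omega_1$ and $\omega_2$ is regular, $T\subseteq H_\beta$ for one $\beta<\omega_2$. Then $S=\langle G,T\rangle\le H_\beta$, a contradiction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:more} from Theorem~\ref{thm:dich}]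
(1) A set $T$ with $|T|\le\omega_1$ lies in some $H_\beta$ with $\beta\ge\alpha$, and then $\langle H_\alpha,T\rangle\le H_\beta\ne S$. So (B) fails for $H_\alpha$, (A) holds, and Lemma~\ref{lem:zorn} applies.

(2) By Lemma~\ref{lem:zorn}, (A) fails for $G$, so (B) holds. Suppose that $S=\langle G,T\rangle$ with $T=\{t_n:n<\omega\}$ countable. Then $S$ is the union of the chain of groups $\langle G,t_0,\dots,t_n\rangle$, and by \cite{MN} one of them is $S$. This is (A) with $K=G$, a contradiction. Hence the set $T$ given by (B) has size exactly $\omega_1$.

(3) Suppose that there is no largest element. By Lemma~\ref{lem:chain} and (2), $\bigcup\mathbb L(G)=S$ and $S=\langle G,T\rangle$ with $|T|=\omega_1$. For each $t\in T$ pick $H_t\in\mathbb L(G)$ containing $t$. If some $H\in\mathbb L(G)$ were contained in no $H_t$, then by linearity it would contain every $H_t$, hence $G\cup T$, and would equal $S$. So $\{H_t:t\in T\}$ is cofinal and the cofinality is at most $\omega_1$. A countable cofinal subset would be a countable chain of proper subgroups with union $S$, which \cite{MN} excludes. Finally, an ordinal of cofinality $2^\omega=\omega_2$ has no largest element and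 its cofinality is not $\omega_1$.
\end{proof}

\begin{remark}\label{rem:CH}
If $2^\omega=\omega_1$, then (B) holds for every $G$ with $T=S$ and carries no information. The deductions above need $\omega_1<2^\omega$ and the regularity of $2^\omega=\omega_2$. Note also that Theorems~\ref{thm:F} and~\ref{thm:main} together show that $F_\omega$ fails under $\mathrm{CPA}_{\mathrm{cube}}$.
\end{remark}

\section{Coding by conjugation}\label{sec:code}

This section uses no extra axiom. It explains how a group $G$ that moves finite sets around freely, but may be far from $S$ in every other respect, generates $S$ with little help.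

Let $J_k\subseteq\omega$ $(k<\omega)$ be pairwise disjoint nonempty finite sets and $B=\bigcup_kJ_k$. We regard $\prod_k\mathrm{Sym}(J_k)$ as the subgroup of $S$ of all permutations that preserve each $J_k$ and are the identity off $B$.

\begin{definition}\label{def:code}
A permutation $a\in S$ \emph{codes $(J_k)_k$ over $G$} if for every $y\in\prod_k\mathrm{Sym}(J_k)$ there is $g\in G$ with $(g^{-1}ag){\restriction}B=y{\restriction}B$.
\end{definition}

\begin{example}\label{ex:rot}
Let $r$ be the rotation $n\mapsto n+1 \bmod 18$ of $\{0,\dots,17\}$, let $J=\{0,1,2\}$, and list $\mathrm{Sym}(J)=\{e_0,\dots,e_5\}$. The six sets $r^{3l}[J]=\{3l,3l+1,3l+2\}$ are disjoint, so we can let $a$ act on the $l$-th of them as the shifted copy of $e_l$. If $e_1=(0\;1)$, then $a$ exchanges $3$ and $4$ and fixes $5$, and $r^{-3}ar^3$ sends $0\mapsto3\mapsto4\mapsto1$, $1\mapsto4\mapsto3\mapsto0$, $2\mapsto5\mapsto5\mapsto2$. In general $r^{-3l}ar^{3l}$ acts on $J$ as $e_l$. The permutation $a$ is a library with one shelf for each element of $\mathrm{Sym}(J)$, and conjugation by a power of $r$ brings the desired shelf to the front.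

Now cut $\omega$ into consecutive intervals $I_k$ of length $(3k+3)\cdot(3k+3)!$, let $r_k$ be the rotation of $I_k$, and let $G$ be the abelian group of all permutations that act on each $I_k$ as a power of $r_k$. Let $J_k$ consist of the first $3k+3$ points of $I_k$, and define $a$ on each $I_k$ as above. Since the rotations of different intervals can be chosen independently, $a$ codes $(J_k)_k$ over $G$.
\end{example}

The example uses only that the shelves are disjoint and that $G$ can reach any prescribed sequence of them at once.

\begin{lemma}\label{lem:code}
Let $\Phi$ be a set of injections into $\omega$, each with domain one of the sets $J_k$, such that distinct members of $\Phi$ have disjoint ranges. For $\varphi\in\Phi$ with domain $J_k$ let a label $e_\varphi\in\mathrm{Sym}(J_k)$ be given. Suppose that for every $y\in\prod_k\mathrm{Sym}(J_k)$ there is $g\in G$ such that, for every $k$, the restriction $g{\restriction}J_k$ belongs to $\Phi$ and its label agrees with $y$ on $J_k$. Then some $a\in S$ codes $(J_k)_k$ over $G$.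
\end{lemma}

\begin{proof}
Put $a(\varphi(j))=\varphi(e_\varphi(j))$ for $\varphi\in\Phi$ and $j$ in the domain of $\varphi$, and let $a$ fix all points outside the ranges. As the ranges are disjoint and $a$ permutes each of them, $a\in S$. Given $y$, take $g$ as in the hypothesis. For $j\in J_k$ and $\varphi=g{\restriction}J_k$ we have $a(g(j))=\varphi(e_\varphi(j))=g(y(j))$, that is, $(g^{-1}ag)(j)=y(j)$.
\end{proof}

Coding does not put $y$ itself into $\langle G,a\rangle$, because $g^{-1}ag$ is not under control off $B$; in Example~\ref{ex:rot} it acts there according to the other shelves. The remedy is to use $g^{-1}ag$ only for conjugating a fixed permutation $\rho$ supported on $B$. This yields all conjugates of $\rho$ in $\prod_k\mathrm{Sym}(J_k)$. A product of two conjugates of $\rho$ is an even permutation on every $J_k$, so single transpositions are out of reach in this way; $3$-cycles are not, and this is why we work with elements of order $3$.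

\begin{lemma}\label{lem:three}
Suppose that $|J_k|=3(k+1)$ for all $k$ and that $a$ codes $(J_k)_k$ over $G$. Let $\rho\in\prod_k\mathrm{Sym}(J_k)$ act on each $J_k$ as a product of $k+1$ disjoint $3$-cycles. Then $\langle G,a,\rho\rangle$ contains every $\theta\in\prod_k\mathrm{Sym}(J_k)$ with $\theta^3=1$.
\end{lemma}

\begin{proof}
Let $y\in\prod_k\mathrm{Sym}(J_k)$ and let $p=g^{-1}ag$ agree with $y$ on $B$. Then $p[B]=B$, so $p$ also preserves $\omega\setminus B$. On $B$ the permutation $p\rho p^{-1}$ agrees with $y\rho y^{-1}$, and off $B$ both are the identity because $\rho$ is. So $y\rho y^{-1}\in\langle G,a,\rho\rangle$. Permutations of $J_k$ of the same cycle type are conjugate in $\mathrm{Sym}(J_k)$, hence $\langle G,a,\rho\rangle$ contains every element of $\prod_k\mathrm{Sym}(J_k)$ that acts on each $J_k$ as a product of $k+1$ disjoint $3$-cycles.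

Let $\theta^3=1$ and fix $k$. On $J_k$, $\theta$ is a product $\gamma_1\cdots\gamma_s$ of $s\le k+1$ disjoint $3$-cycles. Split the remaining $3(k+1-s)$ points into triples and choose $3$-cycles $\delta_1,\dots,\delta_{k+1-s}$ on them. Let $\sigma$ act on $J_k$ as $\prod_i\gamma_i^{-1}\prod_i\delta_i$ and $\tau$ as $\prod_i\gamma_i^{-1}\prod_i\delta_i^{-1}$. Doing this for all $k$ defines $\sigma,\tau\in\prod_k\mathrm{Sym}(J_k)$ of the type just obtained. All these cycles commute and $\gamma_i^{-2}=\gamma_i$, so $\sigma\tau=\theta$.
\end{proof}

An arbitrary $\theta\in S$ of order $3$ does not respect the blocks $J_k$, but it almost respects a partition of $\omega$ into long intervals, and intervals can be moved into the blocks. How long the intervals must be depends on the growth of $\theta$. So we need one family of moves for each growth rate, and the number of extra generators is governed by the size of a dominating family. Call $\mathcal D\subseteq\omega^\omega$ \emph{dominating} if for every $h\in\omega^\omega$ there is $\beta\in\mathcal D$ with $h(m)\le\beta(m)$ for all $m$.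

\begin{proposition}\label{prop:gen}
Suppose that $|J_k|=3(k+1)$ for all $k$, that $\omega\setminus B$ is infinite, and that $a$ codes $(J_k)_k$ over $G$. If there is a dominating family $\mathcal D$ with $|\mathcal D|\le\omega_1$, then \textup{(B)} holds for $G$.
\end{proposition}

\begin{proof}
Let $\beta\in\mathcal D$ satisfy $\beta(m)>m$ for all $m$. Define $n_0=0$ and $n_{k+1}=\beta(n_k)$, a strictly increasing sequence. For $r<3$ we choose $t_{\beta,r}\in S$ and indices $m(k)$, strictly increasing in $k\equiv r\pmod 3$, such that $t_{\beta,r}$ maps the interval $[n_k,n_{k+2})$ into $J_{m(k)}$ for every $k\equiv r\pmod 3$. This is possible. The sizes $|J_m|$ tend to infinity, so we can choose $m(k)$ with $|J_{m(k)}|\ge n_{k+2}-n_k$. The intervals $[n_k,n_{k+2})$ with $k\equiv r$ are pairwise disjoint, so we obtain an injection of their union into $B$. Its domain misses the nonempty gaps $[n_{k+2},n_{k+3})$ and its range misses $\omega\setminus B$; both are co-infinite, and the injection extends to a permutation. (The gaps are the reason for working modulo $3$ rather than $2$.) Let $\rho$ be as in Lemma~\ref{lem:three} and let $T$ consist of $a$, $\rho$ and all $t_{\beta,r}$.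 Then $|T|\le\omega_1$.

Let $\theta\in S$ with $\theta^3=1$. Choose $\beta\in\mathcal D$ above the function $h(m)=1+\max(\{m\}\cup\{\theta^{\pm1}(i):i<m\})$, and let $(n_k)$ be its sequence. Consider a $3$-cycle $\{x,\theta(x),\theta^{-1}(x)\}$ of $\theta$ with least element $x\in[n_k,n_{k+1})$. Then $n_k\le x<\theta^{\pm1}(x)<\beta(n_{k+1})=n_{k+2}$, so the cycle lies in $[n_k,n_{k+2})$. For $r<3$ let $\theta_r$ be the product of those $3$-cycles of $\theta$ whose least element lies in some $[n_k,n_{k+1})$ with $k\equiv r\pmod3$. Then $\theta=\theta_0\theta_1\theta_2$. The cycles of $t_{\beta,r}\theta_rt_{\beta,r}^{-1}$ are the images under $t_{\beta,r}$ of the cycles of $\theta_r$, and each of them lies inside one block $J_{m(k)}$. So $t_{\beta,r}\theta_rt_{\beta,r}^{-1}$ belongs to $\prod_k\mathrm{Sym}(J_k)$ and has cube $1$; by Lemma~\ref{lem:three} it lies in $\langle G,T\rangle$. Hence $\theta_r\in\langle G,T\rangle$ for each $r$, and $\theta\in\langle G,T\rangle$.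

The set $\{\theta\in S:\theta^3=1\}$ is closed under conjugation, so it generates a normal subgroup of $S$, which contains permutations moving infinitely many points. By the theorem of Schreier and Ulam (1933), every proper normal subgroup of $S$ consists of permutations that move only finitely many points. So this normal subgroup is $S$, and $\langle G,T\rangle=S$.
\end{proof}

\section{Perfect sets, cubes and the model $M$}\label{sec:M}

\subsection*{Cantor sets}
A \emph{Cantor set} is a space homeomorphic to $2^\omega$, with a fixed compatible metric. We use the standard characterization: a nonempty compact metrizable space with a basis of clopen sets and without isolated points is homeomorphic to $2^\omega$. It follows that nonempty clopen subsets of a Cantor set, finite unions of perfect subsets of a Cantor set, and countable products of Cantor sets are Cantor sets. A Cantor set has only countably many clopen subsets, and it has finite partitions into nonempty clopen sets of arbitrarily small diameter. A continuous injection $f$ of a perfect cube $C$ into a Polish space $X$ is a homeomorphism onto its image by compactness, so $f[C]\in\mathrm{Perf}(X)$. Perfect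 sets will be built by fusion.

\begin{lemma}\label{lem:fusion}
Let $P$ be a Cantor set. For $k\ge k_0$ let $\mathcal A_k$ be a nonempty finite family of nonempty closed subsets of $P$ of diameter at most $2^{-k}$ such that $\bigcup\mathcal A_{k+1}\subseteq\bigcup\mathcal A_k$ and every member of $\mathcal A_k$ contains two disjoint members of $\mathcal A_{k+1}$. Then $P'=\bigcap_{k\ge k_0}\bigcup\mathcal A_k$ is perfect.
\end{lemma}

\begin{proof}
The set $P'$ is closed. Every $A\in\mathcal A_k$ meets $P'$: choose $A=A_k\supseteq A_{k+1}\supseteq\cdots$ with $A_l\in\mathcal A_l$; by compactness $\bigcap_lA_l$ is nonempty, and it is contained in $P'$ because the unions decrease. If $x\in P'$ and $x\in A\in\mathcal A_k$, then $A$ contains two disjoint members of $\mathcal A_{k+1}$, hence two distinct points of $P'$, one of which differs from $x$ and is within $2^{-k}$ of it. So $P'$ has no isolated points.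
\end{proof}

\begin{remark}\label{rem:cubes}
The cubes in Definition~\ref{def:CPA} cannot be replaced by arbitrary perfect subsets. Let $X=2^\omega\times2^\omega$ with first projection $\pi$, and let $\mathcal E$ be the family of perfect sets on which $\pi$ is constant or injective. Every perfect $P\subseteq X$ contains a member of $\mathcal E$: either $\pi$ is constant on a nonempty relatively clopen subset of $P$, or we can choose nonempty relatively clopen sets $P_s$ $(s\in2^{<\omega})$ of diameter at most $2^{-|s|}$ with $P_{s0},P_{s1}\subseteq P_s$ and $\pi[P_{s0}]\cap\pi[P_{s1}]=\emptyset$, and $\pi$ is injective on the fusion. But if $2^\omega=\omega_2$ and $\mathcal E_0\subseteq\mathcal E$ has size $\omega_1$, then some line $\{u\}\times2^\omega$ contains no member of $\mathcal E_0$, so it meets each member in at most one point, and $\omega_2$ of its points stay uncovered. Thus whenever we use the axiom, we have to produce subcubes, and the combinatorics of Sections~\ref{sec:part} and~\ref{sec:cube} takes place in infinite products.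
\end{remark}

\subsection*{The Polish group $S$}
We give $S$ the topology of pointwise convergence, with $\omega$ discrete. The maps $h\mapsto h(d)$ are continuous by definition, and so are the maps $h\mapsto h^{-1}(m)$, since $h^{-1}(m)=d$ means $h(d)=m$. Letting the distance of $g\ne h$ be $2^{-n}$ for the least $n$ with $g(n)\ne h(n)$ or $g^{-1}(n)\ne h^{-1}(n)$ gives a complete compatible metric, and the permutations moving finitely many points are dense. So $S$ is Polish.

\subsection*{The model $M$}
For the rest of the paper assume $\mathrm{CPA}_{\mathrm{cube}}$ and fix $G\le S$. The axiom will be applied to many families $\mathcal E$, and each application produces new objects to which it is applied again. An elementary submodel closes this process off in one step. Fix a regular cardinal $\chi>2^{2^\omega}$ and let $H(\chi)$ be the set of all sets whose transitive closure has size less than $\chi$. It contains all objects that occur below (subsets of $\omega$, permutations, sets of these, families of such sets), and the statements about them that we use have the same meaning in $H(\chi)$ as in the universe. By the L\"owenheim--Skolem theorem there is an elementary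 submodel $M\prec(H(\chi),\in)$ with $G\in M$, $\omega_1\subseteq M$ and $|M|=\omega_1$. Elementarity is used in the following form:
\begin{itemize}
\item[(E)] if some object of $H(\chi)$ has a property expressed with parameters from $M$, then some object of $M$ has this property.
\end{itemize}
In particular, every object that is definable from parameters in $M$ belongs to $M$. This applies to $2^\omega$, $\omega^\omega$, $S$, to finite subsets of $\omega$, and to restrictions, images, compositions and differences of members of $M$. One should think of the elements of $M$ as the known objects. Being known does not pass to elements: $2^\omega\in M$, but $2^\omega\not\subseteq M$ since $|M|=\omega_1<2^\omega$.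

\begin{lemma}\label{lem:M}
\begin{enumerate}
\item If $A\in M$ and $|A|\le\omega_1$, then $A\subseteq M$.
\item Let $X$ be one of $2^\omega$, $\omega^\omega$, $S$. If $\mathcal E\in M$ is cube-dense in $X$ and $x\in X\setminus M$, then $x\in Q$ for some $Q\in\mathcal E\cap M$.
\item The family $\omega^\omega\cap M$ is dominating.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $A\neq\emptyset$, then by (E) there is a surjection $s:\omega_1\to A$ in $M$, and $s(\alpha)\in M$ for each $\alpha\in\omega_1\subseteq M$.

(2) By the axiom and (E) there is $\mathcal E_0\in M$ with $\mathcal E_0\subseteq\mathcal E$, $|\mathcal E_0|\le\omega_1$ and $|X\setminus\bigcup\mathcal E_0|\le\omega_1$. By (1), both $\mathcal E_0$ and $X\setminus\bigcup\mathcal E_0$ are subsets of $M$. As $x\notin M$, we get $x\in Q$ for some $Q\in\mathcal E_0\subseteq\mathcal E\cap M$.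

(3) Let $h\in\omega^\omega$. If $h\in M$, take $\beta=h$. Otherwise apply (2) to $\mathcal E=\mathrm{Perf}(\omega^\omega)$, which is cube-dense because $f[C]$ itself is perfect. We get a compact $Q\in M$ with $h\in Q$, and $\beta(n)=\max\{q(n):q\in Q\}$ is a function in $M$ above $h$.
\end{proof}

\section{A partition lemma for products of perfect sets}\label{sec:part}

\begin{lemma}\label{lem:part}
Let $P_i$ $(i<\omega)$ be Cantor sets, let $I\subseteq\omega$ be infinite, and let $f_n$ $(n\in I)$ be continuous maps from $\prod_iP_i$ into a fixed finite set of $q\ge1$ colors. Then there are perfect sets $P_i'\subseteq P_i$ and an infinite $N\subseteq I$ such that each $f_n$ with $n\in N$ is constant on $\prod_iP_i'$, with the same value for all $n\in N$.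
\end{lemma}

The number of colors must not grow with $n$: the maps $x\mapsto x_0{\restriction}n$ on $(2^\omega)^\omega$ are continuous with finite range, but if infinitely many of them are constant on $\prod_iP_i'$, then $P_0'$ is a single point.

For a single $n$ the lemma is immediate, since $f_n$ is constant on a basic clopen set. The difficulty is to do this infinitely often while the sides keep splitting. After the sides have been split into pieces, the next $f_n$ must have the right color on every \emph{combination} of pieces. Measure handles such combinations. Suppose that $E\subseteq P_0\times P_1$ has measure $\delta$, and choose $u,u^*\in P_0$ and $v\in P_1$ independently at random. If $\delta(v)$ is the measure of the section of $E$ at $v$, then both $(u,v)$ and $(u^*,v)$ lie in $E$ with probability $\int\delta(v)^2\,dv\ge\delta^2$, by the Cauchy--Schwarz inequality. The set of such triples is a subset of $P_0^2\times P_1$, and the same argument in the last coordinate shows that the whole grid $\{u,u^*\}\times\{v,v^*\}$ lies in $E$ with probability at least $\delta^4$. The bound depends only on $\delta$, so it is uniform over all the sets $E_n$ that are still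 to be used. An ultrafilter turns ``positive measure for many $n$'' into positivity of one additive set function.

\begin{proof}[Proof of Lemma~\ref{lem:part}]
Put an atomless Borel probability measure on each $P_i$, for instance the image of the coin-tossing measure, and use product measures on products. For each $n\in I$ some color class of $f_n$ has measure at least $1/q$. So there is a color $c$ such that the set $I'$ of all $n\in I$ for which the clopen set $E_n=f_n^{-1}(c)$ has measure at least $1/q$ is infinite. Fix a nonprincipal ultrafilter $\mathcal U$ on $\omega$ with $I'\in\mathcal U$. Recall that every bounded real sequence $(a_n)_{n\in I'}$ has a limit $\lim_{\mathcal U}a_n$, the unique number $a$ with $\{n:|a_n-a|<\varepsilon\}\in\mathcal U$ for all $\varepsilon>0$; this limit is linear, monotone and multiplicative.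

\emph{Grids.} A \emph{label system} is a sequence $\Lambda=(\Lambda_i)_{i<\omega}$ of nonempty finite sets with $\Lambda_i=\{0\}$ for almost all $i$. Let $\Omega_\Lambda=\prod_iP_i^{\Lambda_i}$ with product measure $\mu$. A point $\xi=(\xi_{i,\alpha})_{i<\omega,\,\alpha\in\Lambda_i}$ is a choice of one point of $P_i$ for each label in $\Lambda_i$. A \emph{selection} is an element $(\alpha_i)_i$ of the finite set $\prod_i\Lambda_i$. For $n\in I'$ let
\[
E_n(\Lambda)=\{\xi\in\Omega_\Lambda:(\xi_{i,\alpha_i})_i\in E_n\text{ for every selection }(\alpha_i)_i\},
\]
the set of grids contained in $E_n$. It is clopen, being a finite intersection of preimages of $E_n$ under continuous maps. For Borel $A\subseteq\Omega_\Lambda$ put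
\[
\nu_\Lambda(A)=\lim\nolimits_{\mathcal U}\mu(E_n(\Lambda)\cap A).
\]
Then $\nu_\Lambda$ is finitely additive and $0\le\nu_\Lambda\le\mu$. It is countably subadditive: if $A=\bigcup_mA_m$, then $\nu_\Lambda(A)\le\sum_{m<l}\nu_\Lambda(A_m)+\mu(A\setminus\bigcup_{m<l}A_m)$, and the last term tends to $0$ as $l\to\infty$.

A \emph{rectangle} is a set $R=\prod_{i,\alpha}R_{i,\alpha}\subseteq\Omega_\Lambda$ whose sides $R_{i,\alpha}\subseteq P_i$ are nonempty clopen sets, almost all equal to $P_i$. The rectangles form a countable basis of clopen sets. Call $(\Lambda,R)$ \emph{good} if $\nu_\Lambda(R)>0$. If $\Lambda_i=\{0\}$ for all $i$, then $E_n(\Lambda)=E_n$ and $\nu_\Lambda(\Omega_\Lambda)\ge1/q$, so $(\Lambda,\Omega_\Lambda)$ is good.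

\emph{Step A: shrinking.} Let $(\Lambda,R)$ be good and $k,m<\omega$. We claim that there are $n\in I'$ with $n>m$ and a rectangle $R'\subseteq R\cap E_n(\Lambda)$ such that $(\Lambda,R')$ is good, $R'_{i,\alpha}\cap R'_{i,\alpha'}=\emptyset$ for all $i$ and all $\alpha\ne\alpha'$ in $\Lambda_i$, and $\operatorname{diam}R'_{i,\alpha}\le2^{-k}$ for all $i\le k$ and $\alpha\in\Lambda_i$.

Let $A$ be the union of the sets $R\cap E_n(\Lambda)$ over all $n\in I'$ with $n>m$. For these $n$, which form a set in $\mathcal U$, the set $E_n(\Lambda)$ is disjoint from $R\setminus A$. So $\nu_\Lambda(R\setminus A)=0$ and $\nu_\Lambda(A)=\nu_\Lambda(R)>0$. By countable subadditivity there is $n\in I'$, $n>m$, with $\nu_\Lambda(R\cap E_n(\Lambda))>0$. Let $\Delta$ be the set of $\xi$ with $\xi_{i,\alpha}=\xi_{i,\alpha'}$ for some $i$ and some $\alpha\ne\alpha'$ in $\Lambda_i$. It is a finite union of closed sets, each $\mu$-null by Fubini's theorem because the measures are atomless. Hence $\nu_\Lambda(\Delta)=0$, and the open set $O=(R\cap E_n(\Lambda))\setminus\Delta$ has $\nu_\Lambda(O)>0$. Every $\xi\in O$ lies in a rectangle contained in $R\cap E_n(\Lambda)$ with the required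 disjointness and diameters: these are finitely many conditions on finitely many sides, and disjointness can be arranged because $\xi_{i,\alpha}\ne\xi_{i,\alpha'}$. So $O$ is covered by countably many rectangles of the required form, and one of them, $R'$, has $\nu_\Lambda(R')>0$.

\emph{Step B: doubling.} Let $(\Lambda,R)$ be good and $\alpha\in\Lambda_i$. Let $\Lambda^*$ arise from $\Lambda$ by adding a new label $\alpha^*$ to $\Lambda_i$, and let $R^*$ have the sides of $R$ and the new side $R^*_{i,\alpha^*}=R_{i,\alpha}$. We claim that $(\Lambda^*,R^*)$ is good.

Write points of $\Omega_\Lambda$ as $(w,u)$ with $u=\xi_{i,\alpha}$ and $w$ the remaining coordinates, and points of $\Omega_{\Lambda^*}$ as $(w,u,u^*)$. Let $\chi_n(w,u)$ be the indicator function of $E_n(\Lambda)\cap R$. A selection for $\Lambda^*$ picks one label from $\Lambda^*_i$, so it avoids $\alpha^*$ or it avoids $\alpha$. The selections that avoid $\alpha^*$ express $(w,u)\in E_n(\Lambda)$, and those that avoid $\alpha$ express $(w,u^*)\in E_n(\Lambda)$. Also $(w,u,u^*)\in R^*$ if and only if $(w,u)\in R$ and $(w,u^*)\in R$. So the indicator function of $E_n(\Lambda^*)\cap R^*$ is $\chi_n(w,u)\chi_n(w,u^*)$,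 and by Fubini and Cauchy--Schwarz
\[
\mu(E_n(\Lambda^*)\cap R^*)=\int\Big(\int\chi_n(w,u)\,du\Big)^2dw\ge\mu(E_n(\Lambda)\cap R)^2 .
\]
Taking limits gives $\nu_{\Lambda^*}(R^*)\ge\nu_\Lambda(R)^2>0$.

\emph{Fusion.} We construct good pairs $(\Lambda^k,R^k)$ and $n_0<n_1<\cdots$ in $I'$ with $R^k\subseteq E_{n_k}(\Lambda^k)$. Let $\Lambda^0_i=\{0\}$ for all $i$, and obtain $n_0$ and $R^0$ by applying Step A to $(\Lambda^0,\Omega_{\Lambda^0})$ with $k=m=0$. Given $(\Lambda^k,R^k)$, apply Step B finitely many times to double once every label of $\Lambda^k_i$ for every $i\le k$; this gives a good pair $(\Lambda^{k+1},R^*)$. Apply Step A to it with $k+1$ and $m=n_k$ to obtain $n_{k+1}$ and $R^{k+1}\subseteq R^*$.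

Fix $i$ and let $\mathcal A_k=\{R^k_{i,\alpha}:\alpha\in\Lambda^k_i\}$. Every side of $R^*$ in coordinate $i$ is a side of $R^k$, so $\bigcup\mathcal A_{k+1}\subseteq\bigcup\mathcal A_k$ for all $k$. For $k\ge i$ the members of $\mathcal A_k$ have diameter at most $2^{-k}$, and $R^k_{i,\alpha}$ contains the disjoint sets $R^{k+1}_{i,\alpha}$ and $R^{k+1}_{i,\alpha^*}$. By Lemma~\ref{lem:fusion}, $P_i'=\bigcap_k\bigcup\mathcal A_k$ is perfect.

Let $x\in\prod_iP_i'$ and $k<\omega$. For each $i$ choose $\alpha_i\in\Lambda_i^k$ with $x_i\in R^k_{i,\alpha_i}$. Put $\xi_{i,\alpha_i}=x_i$ and choose the other coordinates $\xi_{i,\alpha}\in R^k_{i,\alpha}$ arbitrarily. Then $\xi\in R^k\subseteq E_{n_k}(\Lambda^k)$, and the selection $(\alpha_i)_i$ gives $x\in E_{n_k}$. So $f_n=c$ on $\prod_iP_i'$ for all $n\in N=\{n_k:k<\omega\}$.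
\end{proof}

\section{The group of guessable permutations}\label{sec:B}

We look for a proper subgroup $K$ over which $S$ is finitely generated. One copy of $S$ acting on an infinite subset is enough for finite generation.

\begin{lemma}\label{lem:moiety}
If $Z\subseteq\omega$ is infinite and co-infinite, then $S$ is generated by $\mathrm{Sym}(Z)$ and three further elements.
\end{lemma}

\begin{proof}
Partition $\omega$ into infinite sets $W_0,W_1,W_2$. For each pair $i<j$ choose $u_{ij}\in S$ with $u_{ij}[Z]=W_i\cup W_j$, and let $H=\langle\mathrm{Sym}(Z),u_{01},u_{02},u_{12}\rangle$. Then $H$ contains $u_{ij}\mathrm{Sym}(Z)u_{ij}^{-1}=\mathrm{Sym}(W_i\cup W_j)$ for all $i<j$.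

First we show that every infinite co-infinite set $Y$ is mapped onto $W_0$ by an element of $H$. Some $W_{i'}$ meets $Y$ in an infinite set and some $W_{j'}$ meets $\omega\setminus Y$ in an infinite set, so there are $i\ne j$ such that $Y\cap(W_i\cup W_j)$ is infinite and co-infinite in $W_i\cup W_j$. Let $l$ be the third index. Choose $h_1\in\mathrm{Sym}(W_i\cup W_j)$ mapping $Y\cap(W_i\cup W_j)$ onto an infinite set $Y'\subseteq W_j$ with $W_j\setminus Y'$ infinite. Then $h_1[Y]=Y'\cup(Y\cap W_l)$ is an infinite co-infinite subset of $W_j\cup W_l$, so some $h_2\in\mathrm{Sym}(W_j\cup W_l)$ maps it onto $W_j$. If $j\ne0$, an element of $\mathrm{Sym}(W_0\cup W_j)$ maps $W_j$ onto $W_0$.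

Now let $\sigma\in S$ and choose $h\in H$ with $h\sigma[W_0]=W_0$. Let $\tau\in\mathrm{Sym}(W_0)\le H$ agree with $(h\sigma)^{-1}$ on $W_0$. Then $\tau h\sigma$ fixes $W_0$ pointwise, so $\tau h\sigma\in\mathrm{Sym}(W_1\cup W_2)\le H$ and $\sigma\in H$.
\end{proof}

So we want a proper subgroup that contains some $\mathrm{Sym}(Z)$ and as many other permutations as possible. If $Z$ is thin compared with the known sets, then an element of $\mathrm{Sym}(Z)$, however wild on $Z$, is the identity on a known infinite part of every known infinite set. This property, with the identity replaced by any known function, defines our group. It has to be required below \emph{every} known infinite set $D$, because in a product $\tau\sigma$ the factor $\tau$ must be guessed on a set that $\sigma$ has produced.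

\begin{definition}\label{def:B}
$\mathfrak B(M)$ is the set of all $\sigma\in S$ such that for both $\varepsilon=\pm1$ and every $D\in[\omega]^\omega\cap M$ there is $D'\in[D]^\omega\cap M$ with $\sigma^\varepsilon{\restriction}D'\in M$.
\end{definition}

\begin{example}\label{ex:two}
For $x\in2^\omega$ let $g_x$ be the involution that exchanges $2n$ and $2n+1$ exactly when $x(n)=1$. We show that $g_x\in\mathfrak B(M)$ for every $x$. If $x\in M$, then $g_x\in M$ and we may take $D'=D$. Let $x\notin M$ and $D\in[\omega]^\omega\cap M$, and put $I=\{\lfloor d/2\rfloor:d\in D\}$. Let $\mathcal E\in M$ be the family of those $Q\in\mathrm{Perf}(2^\omega)$ for which there are $N\in[I]^\omega$ and $c<2$ with $z(n)=c$ for all $z\in Q$ and $n\in N$. It is cube-dense: given $f:C\to2^\omega$, apply Lemma~\ref{lem:part} to the two-colorings $\xi\mapsto f(\xi)(n)$. By Lemma~\ref{lem:M}(2), $x\in Q$ for some $Q\in\mathcal E\cap M$, and by (E) we may take $N\in M$. On $D'=\{d\in D:\lfloor d/2\rfloor\in N\}$ the permutation $g_x$ is either the identity or the map exchanging $2n$ and $2n+1$, and both are in $M$. Here $g_x(d)$ has only two possible values. With unboundedly many possible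 values, as in Example~\ref{ex:rot}, Lemma~\ref{lem:part} no longer applies to the values themselves.
\end{example}

\begin{proposition}\label{prop:B}
$\mathfrak B(M)$ is a proper subgroup of $S$, and $S$ is generated by $\mathfrak B(M)$ and finitely many elements. Hence \textup{(A)} holds if $G\subseteq\mathfrak B(M)$.
\end{proposition}

\begin{proof}
\emph{Subgroup.} The identity belongs to $\mathfrak B(M)$, and the definition is symmetric in $\sigma$ and $\sigma^{-1}$. Let $\sigma,\tau\in\mathfrak B(M)$ and $D\in[\omega]^\omega\cap M$. Take $D_1\in[D]^\omega\cap M$ with $\sigma{\restriction}D_1\in M$. Then $\sigma[D_1]$ is an infinite set in $M$; take $E\in[\sigma[D_1]]^\omega\cap M$ with $\tau{\restriction}E\in M$. The set $D_2=\{d\in D_1:\sigma(d)\in E\}$ is infinite and in $M$, and $(\tau\sigma){\restriction}D_2=(\tau{\restriction}E)\circ(\sigma{\restriction}D_2)\in M$. The argument used only the case $\varepsilon=1$ for the two factors; applied to the factors $\tau^{-1}$ and $\sigma^{-1}$ it handles $(\tau\sigma)^{-1}=\sigma^{-1}\tau^{-1}$.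

For the other two claims fix a bijection $\#:2^{<\omega}\to\omega$ in $M$ and a point $x\in2^\omega\setminus M$, which exists because $|M|=\omega_1<2^\omega$.

\emph{Proper.} Let $\sigma$ exchange $2n$ and $2\#(x{\restriction}n)+1$ for every $n$ and fix all other points. The value $\sigma(2n)$ reveals $x{\restriction}n$. If $\sigma\in\mathfrak B(M)$, there is an infinite set $D'\in M$ of even numbers with $\sigma{\restriction}D'\in M$. Then $x=\bigcup\{x{\restriction}n:2n\in D'\}$ is definable from $\sigma{\restriction}D'$ and $\#$, so $x\in M$, a contradiction.

\emph{Finite generation.} Let $Z=\{\#(x{\restriction}n):n<\omega\}$, the set of codes of the nodes on the branch $x$. It is infinite and co-infinite, so by Lemma~\ref{lem:moiety} it suffices to show $\mathrm{Sym}(Z)\le\mathfrak B(M)$. Let $D\in[\omega]^\omega\cap M$. Color a pair from $D$ according to whether the corresponding nodes of $2^{<\omega}$ are comparable. By Ramsey's theorem there is $D'\in[D]^\omega$ such that $\#^{-1}[D']$ is an antichain or a chain, and by (E) we may take $D'\in M$. An antichain meets the branch $x$ at most once. If $\#^{-1}[D']$ is a chain, its union is a point $y\in2^\omega\cap M$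 and all its nodes are initial segments of $y$; since $y\ne x$, only finitely many of them are initial segments of $x$. In both cases $D'\cap Z$ is finite, so $D''=D'\setminus Z$ is infinite and belongs to $M$. For every $\sigma\in\mathrm{Sym}(Z)$, both $\sigma$ and $\sigma^{-1}$ restrict to the identity of $D''$, which is in $M$.
\end{proof}

\section{A cube of permutations that cannot be guessed}\label{sec:cube}

It remains to treat the case $G\not\subseteq\mathfrak B(M)$. An element $g_0\in G\setminus\mathfrak B(M)$ is a single permutation. The axiom, read contrapositively, converts it into a cube.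

\begin{lemma}\label{lem:cube}
Suppose that $G\not\subseteq\mathfrak B(M)$. Then there are an infinite co-infinite set $D\subseteq\omega$, a perfect cube $C$ and a continuous injection $f:C\to S$ such that, with $c_d(x)=f(x)(d)$ and $F_d=\{c_d(x):x\in C\}$,
\begin{itemize}
\item[(i)] $f[C']\cap G\ne\emptyset$ for every subcube $C'$ of $C$;
\item[(ii)] there are no subcube $C'$ and $D'\in[D]^\omega$ such that $c_d$ is constant on $C'$ for every $d\in D'$;
\item[(iii)] the sets $F_d$ $(d\in D)$ are pairwise disjoint.
\end{itemize}
\end{lemma}

\begin{proof}
Let $g_0\in G\setminus\mathfrak B(M)$. Replacing $g_0$ by $g_0^{-1}\in G$ if necessary, we find $D_0\in[\omega]^\omega\cap M$ with $g_0{\restriction}D'\notin M$ for all $D'\in[D_0]^\omega\cap M$. In particular $g_0\notin M$. The family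
\[
\mathcal E=\{Q\in\mathrm{Perf}(S): Q\cap G=\emptyset,\text{ or all }h\in Q\text{ agree on some fixed }D'\in[D_0]^\omega\}
\]
is definable from $G$ and $D_0$, so $\mathcal E\in M$. Suppose that $\mathcal E$ is cube-dense. By Lemma~\ref{lem:M}(2), $g_0\in Q$ for some $Q\in\mathcal E\cap M$. As $g_0\in Q\cap G$, all members of $Q$ agree on some $D'\in[D_0]^\omega$, and by (E) we may take $D'\in M$. The common restriction is definable from $Q$ and $D'$, so it lies in $M$, and it equals $g_0{\restriction}D'$. This is a contradiction. So there are $C$ and $f$ such that $f[C']\notin\mathcal E$ for every subcube $C'$. Since $f[C']$ is perfect, this gives (i), and (ii) with $D_0$ in place of $D$.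

Each $F_d$ is finite, as the continuous image of the compact set $C$ in the discrete space $\omega$. For the same reason $\{d:m\in F_d\}=\{f(x)^{-1}(m):x\in C\}$ is finite for each $m$. So for any finitely many $d_0,\dots,d_{n-1}$ only finitely many $d$ have $F_d$ meeting $F_{d_0}\cup\dots\cup F_{d_{n-1}}$, and we can choose recursively an infinite subset of $D_0$ with pairwise disjoint $F_d$. Let $D$ be a co-infinite infinite subset of it. Property (ii) passes from $D_0$ to $D$.
\end{proof}

From here on $M$ and the axiom play no role, and $D$ need not be in $M$.

\begin{proposition}\label{prop:code}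
Let $D$, $C$, $f$ satisfy \textup{(i)--(iii)}. Then there are pairwise disjoint sets $J_k\subseteq D$ with $|J_k|=3(k+1)$ and a permutation $a\in S$ that codes $(J_k)_k$ over $G$.
\end{proposition}

We want to apply Lemma~\ref{lem:code}, with shelves of the form $f(x){\restriction}J_k$. Consider first a single block $J_0$ with three points; six disjoint shelves are needed. For $d\in D$, color a six-tuple $(x^1,\dots,x^6)\in C^6$ by the equivalence relation on $\{1,\dots,6\}$ that records which of the values $c_d(x^1),\dots,c_d(x^6)$ are equal. The values themselves range over the sets $F_d$, whose sizes may grow with $d$, but the number of equivalence relations does not depend on $d$. Since $C^6$ is again a countable product of Cantor sets, Lemma~\ref{lem:part} gives subcubes $C^1,\dots,C^6$ and $D'\in[D]^\omega$ on which the relation is constant. If it identified $1$ and $2$, then fixing $x^2$ and varying $x^1$ would show that every $c_d$ with $d\in D'$ is constant on $C^1$, against (ii). So $c_d(x)\ne c_d(x')$ whenever $d\in D'$ and $x,x'$ lie in different $C^l$. Take three points of $D'$ for $J_0$ and shrink each $C^l$ so that $f(x){\restriction}J_0$ is constant on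 it. By (iii) and the last inequality, the six injections have disjoint ranges, as in Example~\ref{ex:rot}.

Iterating this gives a tree of subcubes, one branch for each $y\in\prod_k\mathrm{Sym}(J_k)$. Two difficulties arise. First, we know nothing about $G$ except (i), so the intersection along a branch must again be a cube; a single point could miss $G$. Hence the construction is a fusion: at stage $k$ the first $k$ sides are partitioned, and a part of every piece has to be kept. Second, $f(x){\restriction}J_k$ can then be made constant only on each product of pieces, so one node of the tree uses several shelves. Two of them might agree at one point of $J_k$ and disagree at another, and then $a$ could not be defined. This is prevented by the last clause of Lemma~\ref{lem:part}: the pattern of equalities is the same for all points of $J_k$.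

\begin{proof}[Proof of Proposition~\ref{prop:code}]
Let $\mathsf S_k$ be the symmetric group on $\{0,\dots,3k+2\}$ and $\Sigma_k=\prod_{l<k}\mathsf S_l$, a finite set of sequences of length $k$. By recursion on $k$ we construct, for $s\in\Sigma_k$, a subcube $C^s=\prod_iC^s_i$ of $C$ and finite partitions $\mathcal A^s_i$ of $C^s_i$ into nonempty relatively clopen sets, such that the members of $\mathcal A^s_i$ have diameter at most $2^{-k}$ for $i<k$, and $\mathcal A^s_i=\{C^s_i\}$ for $i\ge k$. All members of these partitions are Cantor sets. We start with $C^\emptyset=C$. Stage $k$ produces these objects for $t\in\Sigma_{k+1}$, the set $J_k$, and the shelves with domain $J_k$.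

\emph{Stage $k$: the pattern of equalities.} A \emph{box} of $s\in\Sigma_k$ is a sequence $b=(b_i)_{i<\omega}\in\prod_i\mathcal A_i^s$; there are finitely many. Let $\Theta_k$ be the finite set of pairs $(t,b)$ with $t\in\Sigma_{k+1}$ and $b$ a box of $t{\restriction}k$. Different boxes of the same $s$ share pieces, and a piece must be shrunk once for all boxes that use it, but separately for each successor $t$ of $s$. So we take one independent coordinate for each triple $(t,i,A)$ with $t\in\Sigma_{k+1}$, $i<\omega$, $A\in\mathcal A_i^{t\restriction k}$, and form the countable product of Cantor sets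
\[
Y=\prod_{(t,i,A)}A .
\]
A point $\eta=(\eta_{t,i,A})\in Y$ determines, for each $(t,b)\in\Theta_k$, the point $x_{t,b}(\eta)=(\eta_{t,i,b_i})_{i<\omega}$ of $C$, which depends continuously on $\eta$ and involves only coordinates with first index $t$. For $d\in D$ let $\psi_d(\eta)$ be the equivalence relation on $\Theta_k$ that relates $(t,b)$ and $(t',b')$ if and only if
\[
c_d(x_{t,b}(\eta))=c_d(x_{t',b'}(\eta)).
\]
Each $\psi_d$ is locally constant, and its values lie in the finite set of equivalence relations on $\Theta_k$. By Lemma~\ref{lem:part} there are perfect sets $P_{t,i,A}\subseteq A$, an infinite set $D'\subseteq D\setminus\bigcup_{l<k}J_l$ and one equivalence relation $\sim_k$ on $\Theta_k$ such that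
\begin{equation}\label{eq:pattern}
\psi_d(\eta)={\sim_k}\qquad\text{for all }d\in D'\text{ and all }\eta\in Y'=\prod_{(t,i,A)}P_{t,i,A}.
\end{equation}
For $(t,b)\in\Theta_k$ let $K_{t,b}=\prod_iP_{t,i,b_i}$, a subcube of $C$. We claim:
\begin{equation}\label{eq:sep}
\text{if }(t,b)\sim_k(t',b'),\text{ then }t=t'.
\end{equation}
Suppose that $t\ne t'$ and fix $\eta^0\in Y'$. For every $x\in K_{t,b}$ let $\eta\in Y'$ arise from $\eta^0$ by replacing the coordinates $(t,i,b_i)$ by $x_i$. Then $x_{t,b}(\eta)=x$ and $x_{t',b'}(\eta)=x_{t',b'}(\eta^0)$, so \eqref{eq:pattern} gives $c_d(x)=c_d(x_{t',b'}(\eta^0))$ for all $d\in D'$. Thus every $c_d$ with $d\in D'$ is constant on $K_{t,b}$, contrary to (ii).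

\emph{Stage $k$: the shelves.} Choose $J_k\subseteq D'$ with $|J_k|=3(k+1)$ and identify $\mathsf S_k$ with $\mathrm{Sym}(J_k)$ via the increasing enumeration of $J_k$. Fix $p\in Y'$. For each $(t,b)\in\Theta_k$ the map $x\mapsto f(x){\restriction}J_k$ is locally constant, so it is constant on a neighborhood of $x_{t,b}(p)$ in $K_{t,b}$ of the form $\prod_iV_i$, where $V_i\subseteq P_{t,i,b_i}$ is a relatively clopen set containing $p_{t,i,b_i}$ and $V_i=P_{t,i,b_i}$ for almost all $i$. Each factor $P_{t,i,A}$ of $Y'$ receives finitely many such sets, one for each box $b$ with $b_i=A$, and all contain $p_{t,i,A}$. Replace $P_{t,i,A}$ by their intersection, a nonempty relatively clopen subset and hence again perfect, and keep the notation $P_{t,i,A}$ and $K_{t,b}$. Now $f(x){\restriction}J_k$ has one value $\varphi_{t,b}$ for all $x\in K_{t,b}$. It is an injection $J_k\to\omega$ with $\varphi_{t,b}(j)=c_j(x_{t,b}(p))\in F_j$. Evaluating \eqref{eq:pattern} at $p$ gives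
\begin{equation}\label{eq:shelf}
\varphi_{t,b}(j)=\varphi_{t',b'}(j)\iff(t,b)\sim_k(t',b')\qquad\text{for every }j\in J_k.
\end{equation}

\emph{Stage $k$: the new cubes.} For $t\in\Sigma_{k+1}$ put $C^t_i=\bigcup\{P_{t,i,A}:A\in\mathcal A_i^{t\restriction k}\}$. This is a finite disjoint union of perfect sets, so it is perfect, each $P_{t,i,A}$ is relatively clopen in it, and $C^t\subseteq C^{t\restriction k}$. For $i\le k$ obtain $\mathcal A^t_i$ by partitioning each $P_{t,i,A}$ into at least two nonempty relatively clopen sets of diameter at most $2^{-k-1}$; for $i>k$ let $\mathcal A^t_i=\{C^t_i\}$. Note that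
\begin{equation}\label{eq:cover}
C^t=\bigcup\{K_{t,b}: b\text{ a box of }t{\restriction}k\},
\end{equation}
since for $x\in C^t$ we can let $b_i$ be the set $A$ with $x_i\in P_{t,i,A}$. This completes stage $k$.

\emph{The family $\Phi$.} Let $\Phi$ be the set of all $\varphi_{t,b}$ with $(t,b)\in\Theta_k$, $k<\omega$. Suppose that the ranges of $\varphi_{t,b}$ and $\varphi_{t',b'}$ meet, where $(t,b)\in\Theta_k$ and $(t',b')\in\Theta_{k'}$, say $\varphi_{t,b}(j)=\varphi_{t',b'}(j')$. This value lies in $F_j\cap F_{j'}$, so $j=j'$ by (iii), and $k=k'$ because the $J_l$ are disjoint. By \eqref{eq:shelf} for this $j$, $(t,b)\sim_k(t',b')$; by \eqref{eq:shelf} for all other points of $J_k$, $\varphi_{t,b}=\varphi_{t',b'}$; and by \eqref{eq:sep}, $t=t'$. So distinct members of $\Phi$ have disjoint ranges, and $\varphi_{t,b}$ determines $t$. We give $\varphi_{t,b}$ the label $t(k)\in\mathsf S_k=\mathrm{Sym}(J_k)$, the last entry of $t$.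

\emph{Branches.} Let $y\in\prod_k\mathrm{Sym}(J_k)$, viewed as a sequence $(y(k))_k\in\prod_k\mathsf S_k$. Fix $i$ and consider the partitions $\mathcal A_i^{y\restriction k}$ for $k>i$. Their members have diameter at most $2^{-k}$, their unions $C_i^{y\restriction k}$ decrease, and each $A\in\mathcal A_i^{y\restriction k}$ contains $P_{y\restriction(k+1),i,A}$, hence two disjoint members of $\mathcal A_i^{y\restriction(k+1)}$. By Lemma~\ref{lem:fusion}, $\bigcap_kC_i^{y\restriction k}$ is perfect. So $C_y=\prod_i\bigcap_kC_i^{y\restriction k}$ is a subcube of $C$, and by (i) there is $x\in C_y$ with $g=f(x)\in G$. For each $k$ let $t=y{\restriction}(k+1)$. Then $x\in C^t$, so $x\in K_{t,b}$ for some box $b$ by \eqref{eq:cover}, and $g{\restriction}J_k=\varphi_{t,b}$ is a member of $\Phi$ with label $t(k)=y(k)$. Lemma~\ref{lem:code} now provides $a$.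
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dich}]
If $G\subseteq\mathfrak B(M)$, then (A) holds by Proposition~\ref{prop:B}. Otherwise Lemma~\ref{lem:cube} and Proposition~\ref{prop:code} give sets $J_k\subseteq D$ with $|J_k|=3(k+1)$ and a permutation $a$ that codes $(J_k)_k$ over $G$. The complement of $\bigcup_kJ_k$ contains the infinite set $\omega\setminus D$, and $\omega^\omega\cap M$ is a dominating family of size at most $\omega_1$ by Lemma~\ref{lem:M}(3). So (B) holds by Proposition~\ref{prop:gen}.
\end{proof}

The proof uses $\mathrm{CPA}_{\mathrm{cube}}$ in three places. The inequality $\omega_1<2^\omega$ provides the point $x\notin M$ that makes $\mathfrak B(M)$ both proper and large. The covering property is applied once to $\mathrm{Perf}(\omega^\omega)$, to bound the number of extra generators in (B), and once to the family $\mathcal E$ of Lemma~\ref{lem:cube}, to obtain the cube.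

\begin{thebibliography}{9}

\bibitem{CP1}
K. Ciesielski and J. Pawlikowski,
\emph{Covering Property Axiom $\mathrm{CPA}_{\mathrm{cube}}$ and its consequences},
Fund. Math. 176 (2003), 63--75.

\bibitem{CP2}
K. Ciesielski and J. Pawlikowski,
\emph{The Covering Property Axiom, CPA},
Cambridge Tracts 164, 2004.

\bibitem{MN}
Macpherson and Neumann,
J. London Math. Soc., 1990.

\bibitem{MS}
\emph{Maximal Subgroups of Infinite Symmetric Groups},
\texttt{http://projecteuclid.org/download/pdf\_1/euclid.ndjfl/1093634559}.

\end{thebibliography}
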